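# Deleting one element can halve the interval number of a poset

## One interval per deleted element: the guess on small posets

Represent the elements of a finite poset by subsets of the real line so that the order becomes inclusion, and try to use few intervals per set. How much can the cost go down when one element is erased? One expects a single element to be responsible for at most one extra interval, so the natural guess is that erasing it lowers the cost by at most $1$. We make this precise and test it.

**Definition.** Let $P$ be a finite poset. A *containment representation* of $P$ assigns to each $x\in P$ a nonempty set $f(x)$ so that $x<y$ if and only if $f(x)\subset f(y)$, where $\subset$ is strict inclusion. The *interval number* $i(P)$ is the least integer $t\ge 1$ such that $P$ has a containment representation in which each $f(x)$ is a union of at most $t$ intervals of $\mathbb R$. Intervals are nonempty and of any kind: open, closed, degenerate, unbounded. For $x\in P$, the poset $P-x$ is the subposet induced on $P\setminus\{x\}$.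

The number exists: number the elements of $P$ by $1,\dots,|P|$ and represent $x$ by the set of numbers of the elements $z\le x$, a union of at most $|P|$ degenerate intervals. Also $i(Q)\le i(P)$ for every induced subposet $Q$ of $P$, by restricting the representation.

The guess is
$$i(P-x)\ \ge\ i(P)-1 \quad\text{for all } P \text{ with } |P|\ge 2 \text{ and all } x\in P.\qquad (1)$$

*Chains and antichains.* A chain $x_1<\dots<x_n$ is represented by $[0,1]\subset[0,2]\subset\dots\subset[0,n]$, and an antichain by disjoint intervals. Both have interval number $1$, so deletion changes nothing.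

*The poset $S_3$.* It has elements $a_1,a_2,a_3,b_1,b_2,b_3$, and its only strict relations are $a_i<b_j$ for $i\ne j$. I claim that $i(S_3)=2$.

First, $i(S_3)\le 2$. Take subsets of $\{1,2,3\}$, regarded as unions of integer points:
$$a_2=\{1\},\quad a_3=\{2\},\quad a_1=\{3\},\qquad b_1=\{1,2\},\quad b_2=\{2,3\},\quad b_3=\{1,3\}.$$
Here $b_1$ contains exactly $a_2,a_3$; $b_2$ contains exactly $a_3,a_1$; $b_3$ contains exactly $a_2,a_1$. Thickening runs of consecutive integers to intervals $[a,b+\frac12]$ turns every set into one interval except $b_3$, which needs two.

Second, $i(S_3)\neq 1$. Lemma 1 below lets us assume that each element $p$ is one closed bounded interval $[\ell(p),r(p)]$ and that $p\le q$ exactly when the interval of $p$ is contained in that of $q$. Since $a_i\not\le b_i$, for each $i$ we have $\ell(a_i)<\ell(b_i)$ or $r(a_i)>r(b_i)$. Of three indices, two, say $i\ne j$, satisfy the same alternative. If it is the first, then $a_i<b_j$ and $a_j<b_i$ give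
$$\ell(a_i)<\ell(b_i)\le \ell(a_j)<\ell(b_j)\le\ell(a_i),$$
a contradiction; the second alternative is the mirror image.

Deleting $b_3$ leaves one interval per element, so $i(S_3-b_3)=1$ and the drop is $2-1=1$. The guess survives, with equality.

The problem we study is posed in "Interval Number Of Special Posets And Random Posets" (https://faculty.math.illinois.edu/~west/pubs/posint2.pdf): what is the maximum by which deletion of an element can reduce the interval number, and in particular does (1) hold? The problem as posed records as known that (1) holds when $x$ is maximal or minimal and that $i(P-x)\ge i(P)/2$ for arbitrary $x$; it adds that no example with $i(P-x)<i(P)-1$ is known. We shall prove these two bounds on the way. Note what the second one says when $i(P-x)=1$: then $i(P)\le 2$, so the guess holds. The first place where it could fail is $i(P-x)=2$, $i(P)=4$, with $x$ neither maximal nor minimal. It does fail there.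

## The pairs $(i(P-x),\,i(P))$ that occur

**Theorem 1.** For every $t\ge 2$ there is a finite poset $P$ and $x\in P$ with $i(P-x)=t$ and $i(P)=2t$. Hence $\sup\,(i(P)-i(P-x))=\infty$.

**Theorem 2 (classification).** For integers $1\le a\le b$, there are a finite poset $P$ with $|P|\ge 2$ and $x\in P$ with $i(P-x)=a$, $i(P)=b$ if and only if $b\le 2a$. Consequently, the largest drop over posets with $i(P)=b$ is exactly $\lfloor b/2\rfloor$.

So (1) is false in general, already for $t=2$, and the bound $i(P-x)\ge\lceil i(P)/2\rceil$ is best possible for every value of $i(P)$.

## Normal representations and runs of integers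

The definition allows all kinds of intervals, and it allows two incomparable elements to have the same set. Both are inconvenient when we count endpoints, so we remove them first.

**Lemma 1.** If $i(P)\le t$, then $P$ has a representation $g$ in which each $g(x)$ is a disjoint union of at least $1$ and at most $t$ closed bounded intervals of positive length, and $x\le y\iff g(x)\subseteq g(y)$.

We call such a $g$ a *normal $t$-representation*.

*Proof.* **Step 1: make the representation discrete.** Let $f$ be a representation with at most $t$ intervals per element. The endpoints of all intervals used cut $\mathbb R$ into finitely many consecutive cells $c_1,\dots,c_M$, which are points and open intervals. Every $f(x)$ is a union of cells; let $S(x)\subseteq\{1,\dots,M\}$ be the set of their indices. Each interval is a union of consecutive cells, so $S(x)$ has at most $t$ maximal runs of consecutive integers, and $S(x)\neq\emptyset$. Moreover $S(x)\subseteq S(y)\iff f(x)\subseteq f(y)$, hence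
$$x<y\iff S(x)\subsetneq S(y).\qquad (2)$$

**Step 2: choose small perturbations that separate equal sets.** List the distinct sets among the $S(x)$ in an order that extends inclusion. Replace each set by the list of all elements having that set, in some order. This gives one list of $P$. For a second list, reverse the order inside each of these blocks. Let $r(x)$ be the position of $x$ in the first list divided by $4(|P|+1)$, and define $r'(x)$ in the same way from the second list. Then $r,r':P\to(0,\frac14)$ are injective. By (2) both are strictly increasing with respect to the order of $P$. Two elements with equal $S$ are ordered oppositely by $r$ and $r'$.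

**Step 3: define $g$ and check it.** Put
$$g(x)=\bigcup_{[a,b]}\,[\,a-r'(x),\,b+r(x)\,],$$
the union over the maximal runs $[a,b]$ of $S(x)$. If $[a,b]$ and $[a',b']$ are consecutive runs, then $a'\ge b+2$, so these intervals are disjoint. The integers in $g(x)$ are exactly those of $S(x)$.

If $x<y$, each run of $S(x)$ lies in a run of $S(y)$, and $r,r'$ are larger at $y$; so $g(x)\subseteq g(y)$.

If $x\not\le y$ and $S(x)\not\subseteq S(y)$, the integers show $g(x)\not\subseteq g(y)$. If $x\not\le y$ and $S(x)\subseteq S(y)$, then $S(x)=S(y)$ by (2), and $x\ne y$. One of $r,r'$ is larger at $x$ than at $y$. Say $r(x)>r(y)$, and let $[a,b]$ be a run of $S(x)=S(y)$. The point $b+r(x)$ belongs to $g(x)$. It lies beyond $b+r(y)$ and before the next interval of $g(y)$, if any, which starts after $b+2-\frac14$. So it is not in $g(y)$. The case $r'(x)>r'(y)$ is the mirror image. $\square$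

*Example.* Let $P=\{p,q\}$ be an antichain with $f(p)=f(q)=[0,1]$. There are five cells, and $S(p)=S(q)=\{2,3,4\}$. If, say, $r(p)=r'(q)=0.1$ and $r(q)=r'(p)=0.2$, then $g(p)=[1.8,4.1]$ and $g(q)=[1.9,4.2]$, which are incomparable.

In a normal representation distinct elements get distinct sets, so we may use strict or non-strict inclusion as we like. We also use the converse passage.

*Runs give representations.* A family of distinct subsets of $\{1,\dots,M\}$, each nonempty with at most $t$ runs, ordered by inclusion, is a poset with $i\le t$: replace each maximal run $[a,b]$ by the interval $[a,b+\frac12]$. If $S\subseteq T$, each run of $S$ lies in a run of $T$, so inclusion is preserved; and the integers in the new set are those of the old one, so no inclusion is created.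

*Remark on empty sets.* Allowing empty sets changes $i$ by at most $1$: the cell argument of Step 1 works with $S(x)=\emptyset$ permitted, and adding the integer $M+2$ to every $S(x)$ makes all sets nonempty at the cost of one run each. So the supremum of the drops is infinite under that convention too.

## Maximal elements cost at most one interval

We now prove that the guess is right for maximal elements, since the construction behind Theorem 2 needs it.

**Lemma 2.** If $m$ is maximal in $P$ and $|P|\ge 2$, then $i(P)\le i(P-m)+1$.

*Proof.* Let $t=i(P-m)$ and take a normal $t$-representation $f$ of $P-m$, rescaled so that all sets lie in $(0,1)$. Put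
$$g(m)=[0,1],\qquad g(z)=f(z)\ \text{ if } z<m,\qquad g(z)=f(z)\cup[2,3]\ \text{ otherwise}.$$
At most $t+1$ intervals are used. The elements $z\not<m$ form an up-set of $P-m$: if $z\not<m$ and $z<w$, then $w\not<m$. Two elements of the same kind compare under $g$ as under $f$. If $z<m$ and $w\not<m$, then $g(z)\subseteq g(w)\iff f(z)\subseteq f(w)$, while $g(w)\not\subseteq g(z)$ because of $[2,3]$, and indeed $w\le z$ is impossible. Next, $g(z)\subseteq g(m)\iff z<m$. Finally $g(m)\not\subseteq g(z)$, since $0\notin g(z)$; this is right because $m$ is maximal. $\square$

*Remark (minimal elements).* If $m$ is minimal, put instead $g(m)=[2,3]$, $g(z)=f(z)\cup[2,3]$ for $z>m$, and $g(z)=f(z)$ otherwise. Then $g(m)\subseteq g(z)\iff z>m$, no $g(z)$ is contained in $g(m)$ because $f(z)\ne\emptyset$, and the elements above $m$ form an up-set, so comparabilities in $P-m$ are preserved as before. Hence $i(P)\le i(P-m)+1$ here too.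

## A middle element splits the line in two

Let $x$ now be arbitrary, and let $D$, $U$, $I$ be the sets of elements below $x$, above $x$, and incomparable to $x$.

A sensible person repeats the proof of Lemma 2. Start from a normal representation $f$ of $P-x$ in $(0,1)$; put $g(x)=[0,1]$, leave $g(d)=f(d)$ for $d\in D$, and push each $y\in I$ out of $g(x)$ by $g(y)=f(y)\cup[2,3]$. What about $u\in U$? The set $g(u)$ must contain all of $[0,1]$. So the part $f(y)$ of $g(y)$ lies in $g(u)$ automatically, and whether $g(y)\subseteq g(u)$ depends only on whether $g(u)\supseteq[2,3]$, which does not depend on $y$. As soon as some $u\in U$ is above one element of $I$ and not above another, the attempt breaks down.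

The obstruction is present in every representation. If $g$ is any normal representation of $P$ and $X=g(x)$, then for $d\in D$, $y\in I$, $u\in U$:

- $g(d)\subseteq X$, so whether $d<y$ is decided by $g(y)\cap X$;
- $X\subseteq g(u)$, so whether $y<u$ is decided by $g(y)\setminus X$.

Thus $g(y)$ must carry its relations to $D$ inside $X$ and its relations to $U$ outside $X$. The obvious remedy is to write $f(y)$ twice, and that gives the factor $2$.

**Lemma 3.** For every $x\in P$ with $|P|\ge 2$, $i(P)\le 2\,i(P-x)$.

*Proof.* Let $t=i(P-x)$ and let $f$ be a normal $t$-representation of $P-x$ inside $(0,1)$. Write $f(y)+2$ for the translate by $2$, and put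
$$g(x)=[0,1],\quad g(d)=f(d),\quad g(u)=[0,1]\cup(f(u)+2),\quad g(y)=f(y)\cup(f(y)+2)$$
for $d\in D$, $u\in U$, $y\in I$. At most $\max(t+1,2t)=2t$ intervals are used. We check all pairs.

- Within each of $D$, $U$, $I$, containments under $g$ are those under $f$.
- For $d\in D$ and $u\in U$: $g(d)\subsetneq g(x)\subsetneq g(u)$, as required by $d<x<u$.
- For $y\in I$: $g(y)\not\subseteq g(x)$ since $f(y)+2\ne\emptyset$, and $g(x)\not\subseteq g(y)$ since $[0,1]\not\subseteq f(y)$.
- For $d\in D$, $y\in I$: $g(d)\subseteq g(y)\iff f(d)\subseteq f(y)$. Also $g(y)\not\subseteq g(d)$, and indeed $y<d$ is impossible since it would give $y<x$.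
- For $y\in I$, $u\in U$: $g(y)\subseteq g(u)\iff f(y)\subseteq f(u)$. Also $g(u)\not\subseteq g(y)$, since $[0,1]\not\subseteq f(y)$, and indeed $u<y$ is impossible since it would give $x<y$. $\square$

Can writing everything twice really be necessary? We want incomparable elements $y$ whose relations to $D$ alone already determine $y$, and whose relations to $U$ alone also determine $y$, with as many different $y$ as $t$ intervals allow. A set with $t$ intervals and endpoints in $\{1,\dots,N\}$ has $2t$ free endpoints, so there are about $N^{2t}$ such sets. If $g(y)$ has only $2t-1$ boundary points inside $X$, its trace there should take only about $N^{2t-1}$ combinatorially different forms, too few to tell the $y$'s apart. So most $y$'s should need $2t$ boundary points inside $X$ and, for the same reason, $2t$ outside. That is $4t$ boundary points, or $2t$ intervals. The next section makes "combinatorially different" precise.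

## Counting traces by boundary points

Let $E\subset\mathbb R$ be finite. It cuts $\mathbb R$ into $L=2|E|+1$ *cells*: the points of $E$ and the open intervals between or beyond them. Let $R\subseteq\mathbb R$ be a union of cells with $c$ connected components. For a finite union $g$ of disjoint closed bounded intervals of positive length, let
$$Z_R(g)=\{\text{cells } C\subseteq R:\ C\subseteq g\},\qquad Z'_R(g)=\{\text{cells } C\subseteq R:\ C\cap g\neq\emptyset\}.$$
The first records which cells are filled by $g$, the second which cells are touched.

*Example.* For $E=\{0,1\}$ the cells are $(-\infty,0)$, $\{0\}$, $(0,1)$, $\{1\}$, $(1,\infty)$, so $L=5$. Take $R=[0,1]$, $c=1$. For $g=[\frac12,1]$, with boundary points $\frac12$ and $1$ in $R$, we get $Z_R(g)=\{\{1\}\}$ and $Z'_R(g)=\{(0,1),\{1\}\}$. The sets $[0.2,0.8]$ and $[0.3,0.4]$ give the same pair, namely $Z_R=\emptyset$ and $Z'_R=\{(0,1)\}$.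

**Lemma 4.** As $g$ ranges over sets having at most $k$ boundary points in $R$, the pair $(Z_R(g),Z'_R(g))$ takes at most $(L+1)^k\,2^{3k+c}$ values.

*Proof.* **Step 1: record where the boundary is.** Mark the cells in $R$ that contain a boundary point of $g$. At most $k$ cells are marked. A set of at most $k$ cells is listed by $k$ symbols, each a cell or a blank, so there are at most $(L+1)^k$ choices for the marked set.

**Step 2: describe the unmarked cells by few bits.** Each component of $R$ is an interval made of consecutive cells. Its unmarked cells form maximal runs of consecutive cells, at most one more than the number of marked cells in that component; in total there are at most $k+c$ runs. The union of the cells in a run is connected and contains no boundary point of $g$, so it lies in $g$ or is disjoint from $g$. One bit per run tells which, and this decides for every unmarked cell whether it is in $Z_R(g)$ and whether it is in $Z'_R(g)$.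

**Step 3: describe the marked cells.** For each marked cell $C$, two bits record whether $C\subseteq g$ and whether $C\cap g\ne\emptyset$. So each marked set allows at most $2^{k+c}\cdot4^k=2^{3k+c}$ pairs. Multiply by the count of Step 1. $\square$

## A poset whose incomparable elements are coded twice

Fix $t\ge 2$. We want elements $y_A$ with $t$ runs, elements $d_i$ that read $A$ from below, and elements $u_j$ that read $A$ from above. A first try uses the ground set $\{1,\dots,N\}$, with $d_i=\{i\}$, $u_j$ the complement of $\{j\}$, and $y_A$ a set with $t$ runs. It fails at one point: $x$ is to lie above all $d_i$ and below all $u_j$, which forces $d_i<u_i$, whereas $\{i\}$ is not contained in its own complement. The remedy is to double every point: $2i-1$ is used by $d_i$, and $2i$ is omitted by $u_i$.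

Fix an integer $N\ge(1024t^2)^{2t}$. For integers $A=(a_1<b_1<a_2<b_2<\dots<a_t<b_t)$ in $\{1,\dots,N\}$ let
$$V_A=\bigcup_{k=1}^t\{a_k,a_k+1,\dots,b_k-1\}.$$
There are $\binom N{2t}$ such $A$. Since $b_k\notin V_A$ and $b_k<a_{k+1}$, the maximal runs of $V_A$ are exactly the $t$ sets $\{a_k,\dots,b_k-1\}$; hence distinct $A$ give distinct $V_A$. Also $V_A\ne\emptyset$ and $N\notin V_A$.

Consider the following subsets of $\{1,\dots,2N\}$, ordered by inclusion:

- $d_i=\{2i-1\}$ for $1\le i\le N$, forming $D$;
- $u_j=\{1,\dots,2N\}\setminus\{2j\}$ for $1\le j\le N$, forming $U$;
- $y_A=\bigcup_{i\in V_A}\{2i-1,2i\}$, forming $I$.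

Let $Q=D\cup I\cup U$. All these sets are distinct: $|d_i|=1$, $|u_j|=2N-1$, and $|y_A|$ is an even number between $2$ and $2N-2$.

*Example.* For $t=2$ and $A=(1,2,4,6)$ we have $V_A=\{1\}\cup\{4,5\}$ and $y_A=\{1,2\}\cup\{7,8,9,10\}$. Then $d_4=\{7\}$ is below $y_A$, and $d_2=\{3\}$ is not. The set $u_2$ omits only $4$, so $y_A<u_2$; the set $u_4$ omits $8$, so $y_A\not<u_4$.

**Step 1: bound $i(Q)$ from above.** The $d_i$ have one run and the $u_j$ at most two. The runs of $y_A$ are $\{2a_k-1,\dots,2b_k-2\}$, so $y_A$ has $t$ runs. Since $t\ge 2$, no set has more than $t$ runs, and $i(Q)\le t$.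

**Step 2: list the relations.** Directly from the sets,
$$d_i<u_j\ \text{ always},\qquad d_i<y_A\iff i\in V_A,\qquad y_A<u_j\iff j\notin V_A.\qquad (3)$$
No element is below a $d_i$, because all other sets are different singletons or have at least two elements. No element is above a $u_j$, because the other $u$'s have the same size and $y_A$ has at most $2N-2$ elements.

**Step 3: add $x$.** Let $P=Q\cup\{x\}$ with $x$ above exactly $D$, below exactly $U$, and incomparable to all of $I$. We must check that this is a poset, that is, check transitivity for chains $p<q<r$ containing $x$. If $p=x$, then $q\in U$, and nothing is above $q$. If $r=x$, then $q\in D$, and nothing is below $q$. If $q=x$, then $p\in D$ and $r\in U$, and $p<r$ by (3). So $P$ is a poset, and $P-x=Q$.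

By (3), $V_A$, and hence $A$, can be recovered from the relations of $y_A$ to $D$ alone, and also from its relations to $U$ alone. This is the double coding.

## The lower bound $i(P)\ge 2t$

**Claim A.** $i(P)\ge 2t$.

*Proof.* Suppose not. Put $s=2t-1$ and let $g$ be a normal $s$-representation of $P$, which exists by Lemma 1. Write $X=g(x)$.

**Step 1: choose the cells so that all sets except the $g(y_A)$ are unions of cells.** Let $E$ be the set of all endpoints of components of $X$, of the $g(d_i)$, and of the $g(u_j)$. These are $2N+1$ sets with at most $s$ components each, so
$$|E|\le 2s(2N+1)\le 6sN,\qquad L+1=2|E|+2\le 12sN+2\le 14sN\le 28tN.$$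
The sets $X$, $g(d_i)$, $g(u_j)$ are unions of cells, and so is $\mathbb R\setminus X$. The set $X$ has at most $s$ components, and $\mathbb R\setminus X$ has at most $s+1=2t$ components.

**Step 2: split the boundary points between $X$ and its complement.** Each $g(y_A)$ has at most $2s=4t-2$ boundary points. It cannot have $2t$ or more both in $X$ and in $\mathbb R\setminus X$. So for each $A$ at least one of the following holds:

- (i) $g(y_A)$ has at most $2t-1$ boundary points in $X$;
- (ii) $g(y_A)$ has at most $2t-1$ boundary points in $\mathbb R\setminus X$.

**Step 3: show that the trace inside $X$ determines $A$.** Since $d_i<x$, we have $g(d_i)\subseteq X$, and $g(d_i)$ is a union of cells. Therefore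
$$i\in V_A\iff g(d_i)\subseteq g(y_A)\iff \text{every cell of } g(d_i) \text{ belongs to } Z_X(g(y_A)).$$
So $Z_X(g(y_A))$ determines $V_A$, hence $A$.

**Step 4: show that the trace outside $X$ determines $A$.** Since $x<u_j$, we have $X\subseteq g(u_j)$. Hence
$$j\notin V_A\iff g(y_A)\subseteq g(u_j)\iff g(y_A)\setminus X\subseteq g(u_j).$$
The last condition says that every cell in $Z'_{\mathbb R\setminus X}(g(y_A))$ lies in $g(u_j)$. Indeed, if a cell $C\subseteq\mathbb R\setminus X$ meets $g(y_A)$ and $g(y_A)\setminus X\subseteq g(u_j)$, then $C$ meets $g(u_j)$, and $C\subseteq g(u_j)$ because $g(u_j)$ is a union of cells. Conversely, $g(y_A)\setminus X$ is covered by the cells of $Z'_{\mathbb R\setminus X}(g(y_A))$. So $Z'_{\mathbb R\setminus X}(g(y_A))$ determines $V_A$, hence $A$.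

**Step 5: count.** Apply Lemma 4 with $k=2t-1$, first with $R=X$, then with $R=\mathbb R\setminus X$; in both cases $c\le 2t$ and $3k+c\le 8t-3$. By Steps 3 and 4, at most $(28tN)^{2t-1}2^{8t-3}$ tuples $A$ satisfy (i), and at most the same number satisfy (ii). Every $A$ satisfies (i) or (ii), so
$$\Big(\frac N{2t}\Big)^{2t}\le\binom N{2t}\le(28tN)^{2t-1}\,2^{8t-2}.\qquad (4)$$
Cancel $N^{2t-1}$ and multiply by $(2t)^{2t}$. Since $2^{8t}=16^{2t}$,
$$N\le(2t)^{2t}(28t)^{2t-1}2^{8t-2}<(2t\cdot 28t\cdot 16)^{2t}=(896t^2)^{2t},$$
which contradicts $N\ge(1024t^2)^{2t}$. $\square$

**Proof of Theorem 1.** Take $P$ and $x$ as constructed. Then $i(P-x)=i(Q)\le t$ by Step 1 of the construction, and Claim A and Lemma 3 give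
$$2t\le i(P)\le 2\,i(P-x)\le 2t.$$
All are equalities: $i(P)=2t$ and $i(P-x)=t$. The drop is $t$, which is arbitrarily large. For $t=2$ it is already $2$, so (1) fails. $\blacksquare$

## All intermediate pairs, by removing the $u_j$ one at a time

Between drop $1$ and drop $t$ we interpolate. Without $U$, the element $x$ is maximal and costs at most one interval; with all of $U$, it costs $t$. Removing the $u_j$ one by one changes $i$ in steps of at most $1$, by Lemma 2. For this to give the pairs we want, $i(P-x)$ must stay equal to $t$ throughout, so we need the following.

**Claim B.** For the same $N$, $i(D\cup I)\ge t$.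

*Proof.* Suppose there is a normal $s$-representation $g$ of $D\cup I$ with $s=t-1\ge 1$. Let $E$ be the set of endpoints of components of the $g(d_i)$. Then $|E|\le 2sN$ and $L+1\le 4sN+2\le 6sN\le 6tN$. Each $g(y_A)$ has at most $2s=2t-2$ boundary points. As in Step 3 above, now with $\mathbb R$ in place of $X$: each $g(d_i)$ is a union of cells, so $i\in V_A$ if and only if every cell of $g(d_i)$ belongs to $Z_{\mathbb R}(g(y_A))$. Thus $Z_{\mathbb R}(g(y_A))$ determines $A$. Lemma 4 with $R=\mathbb R$, $k=2t-2$, $c=1$, where $3k+c=6t-5$, gives
$$\binom N{2t}\le(6tN)^{2t-2}\,2^{6t-5}<(28tN)^{2t-1}\,2^{8t-2}.$$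
So (4) holds again, and the computation following (4) contradicts the choice of $N$. $\square$

**Proof of Theorem 2.** **Step 1: necessity.** If $i(P-x)=a$ and $i(P)=b$, then $b\le 2a$ by Lemma 3.

Now let $1\le a\le b\le 2a$; we realize $(a,b)$ in three cases.

**Step 2: the case $b=a$, where deletion should change nothing.** Take a poset $Q_0$ with $i(Q_0)=a$: one point if $a=1$, and the poset $Q$ constructed above with $t=a$ if $a\ge 2$. Add a new greatest element $x$, represented by one interval strictly containing all sets of a normal $a$-representation of $Q_0$. Then $i(Q_0\cup\{x\})\le a$, and equality holds because $Q_0$ is an induced subposet. Deleting $x$ gives back $Q_0$.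

**Step 3: the case $a=1$, $b=2$, which the construction with $t\ge2$ does not cover.** The poset $S_3$ with $x=b_3$ has $i(S_3)=2$ and $i(S_3-b_3)=1$, as shown in the first section.

**Step 4: the case $a\ge 2$, $a+1\le b\le 2a$, by interpolation.** Take $P=D\cup I\cup U\cup\{x\}$ from the construction with $t=a$, and let
$$P_k=P\setminus\{u_1,\dots,u_k\},\qquad 0\le k\le N.$$
Since $D\cup I\subseteq P_k-x\subseteq Q$, Claim B and $i(Q)\le a$ give
$$a\le i(D\cup I)\le i(P_k-x)\le i(Q)\le a,$$
so $i(P_k-x)=a$ for every $k$.

At one end, $i(P_0)=i(P)=2a$. At the other end, $P_N=D\cup I\cup\{x\}$, where $x$ is maximal, so $i(P_N)\le i(P_N-x)+1=a+1$ by Lemma 2. In between, $u_{k+1}$ is maximal in $P_k$ and $P_{k+1}=P_k-u_{k+1}$, so $i(P_k)-i(P_{k+1})\in\{0,1\}$ by Lemma 2 and monotonicity. A sequence of integers that starts at $2a$, ends at a value at most $a+1$, and goes down by $0$ or $1$ at each step takes every value $b\in\{a+1,\dots,2a\}$. If $i(P_k)=b$, then $(P_k,x)$ realizes $(a,b)$.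

**Step 5: read off the largest drop for a given $b$.** Let $i(P)=b$ with $|P|\ge 2$. By Lemma 3, $i(P-x)\ge\lceil b/2\rceil$, so the drop is at most $b-\lceil b/2\rceil=\lfloor b/2\rfloor$. The pair $(\lceil b/2\rceil,b)$ satisfies $1\le\lceil b/2\rceil\le b\le 2\lceil b/2\rceil$, so it is realized by Steps 2 to 4, and the drop there is exactly $\lfloor b/2\rfloor$. $\blacksquare$
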